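# Generic sums of squares and a lattice variety without enough covers

## 1. The field in which $-1$ is a generic sum of $t$ squares

Fix an integer $t\ge 1$ and put
$$A_t=\mathbb Q[x_1,\dots,x_t]/(1+x_1^2+\dots+x_t^2).$$
In this ring $-1=x_1^2+\dots+x_t^2$, and nothing else has been imposed on the $x_i$. We shall see in a moment that $A_t$ is a domain; let $F_t$ be its fraction field. The whole talk turns on the fields $F_1,F_2,F_4,F_8,\dots$

First the vocabulary. All fields are commutative.

**Definition (formally real, level).** A field is *formally real* if $-1$ is not a sum of squares in it. The *level* of a field that is not formally real is the least $s$ such that $-1$ is a sum of $s$ squares.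

For example $\mathbb Q$ and $\mathbb R$ are formally real, and $\mathbb C$ has level $1$. A field of characteristic $p>0$ is not formally real, since there $-1=1^2+\dots+1^2$ with $p-1$ terms. Dividing by a nonzero term shows that in a formally real field $\sum a_i^2=0$ forces all $a_i=0$. If $k$ is formally real, so is $k(x)$: otherwise, clearing denominators, we get polynomials $f_0,\dots,f_r\in k[x]$, not all zero, with $\sum f_i^2=0$; if $d$ is the largest degree that occurs, the coefficient of $x^{2d}$ says that a sum of squares of elements of $k$, not all zero, vanishes. By induction, and because an equation involves only finitely many variables, every purely transcendental extension of $\mathbb Q$ is formally real.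

**Step: $A_t$ is a domain, of transcendence degree $t-1$.** The tool is a norm that we shall use again. Let $R_t=\mathbb Q[x_1,\dots,x_{t-1}]$. The defining polynomial is monic quadratic in $x_t$, so every element of $A_t$ is uniquely $f=u+vx_t$ with $u,v\in R_t$. The map $x_t\mapsto -x_t$ induces an automorphism of $A_t$ that fixes $R_t$. Hence the norm
$$N(f)=(u+vx_t)(u-vx_t)=u^2+v^2(1+x_1^2+\dots+x_{t-1}^2)\in R_t \tag{1}$$
is multiplicative. It is a sum of the squares of $u,v,vx_1,\dots,vx_{t-1}$, and $\mathbb Q(x_1,\dots,x_{t-1})$ is formally real, so $N(f)=0$ only if $u=v=0$, that is, $f=0$. If $fg=0$ then $N(f)N(g)=0$ in the domain $R_t$, so $f=0$ or $g=0$. Thus $A_t$ is a domain. It contains $R_t$, and $x_t$ is algebraic over $R_t$, so $\operatorname{trdeg}_{\mathbb Q}F_t=t-1$. In other words, $F_t=\mathbb Q(x_1,\dots,x_{t-1})\big(\sqrt{-(1+x_1^2+\dots+x_{t-1}^2)}\big)$.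

**The first three levels by hand.** $F_1=\mathbb Q(i)$ has level $1$.

In $F_2$, $-1$ is a sum of two squares. It is not a square: suppose $(u+vx_2)^2=-1$ with $u,v\in\mathbb Q(x_1)$. Then $uv=0$ and $u^2-v^2(1+x_1^2)=-1$. If $v=0$, then $-1$ is a square in $\mathbb Q(x_1)$, which is false. If $u=0$, then $1+x_1^2$ is a square in $\mathbb Q(x_1)$, which is false because it is an irreducible polynomial. So $F_2$ has level $2$.

In $F_3$ we have $-(1+x_1^2)=x_2^2+x_3^2$, and $1+x_1^2\ne0$. So
$$-1=\frac{(x_2^2+x_3^2)(1+x_1^2)}{(1+x_1^2)^2}=\Big(\frac{x_2-x_3x_1}{1+x_1^2}\Big)^2+\Big(\frac{x_2x_1+x_3}{1+x_1^2}\Big)^2 ,$$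
and the level of $F_3$ is at most $2$, not $3$. This is why only the indices $t=2^n$ will be used. We shall see that $F_{2^n}$ has level exactly $2^n$.

What are these fields for? To a field $K$ we attach the lattice $L(K^3)$ of subspaces of $K^3$, ordered by inclusion. The key property of $F_t$ (Lemma 4) is that whenever $-1$ is a sum of $t$ squares in a field $E$ of characteristic $0$, every lattice identity that holds in $L(E^3)$ holds in $L(F_t^3)$. So $L(F_t^3)$ generates the smallest variety obtainable from a field of characteristic $0$ in which $-1$ is a sum of $t$ squares. Doubling $t$ again and again gives an infinite descending staircase of lattice varieties, which answers a question about covers.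

## 2. Covers, strong covers, and three theorems

A *variety of lattices* is the class of all lattices that satisfy a given set of lattice identities. $\mathbf V(\mathcal K)$ denotes the variety generated by a class $\mathcal K$ of lattices, that is, the class of all lattices satisfying every identity that holds throughout $\mathcal K$. We write $\mathcal X\vee\mathcal Y=\mathbf V(\mathcal X\cup\mathcal Y)$; the meet of two varieties is their intersection.

**Definition (cover, strong cover).** $\mathcal V$ *covers* $\mathcal W$ if $\mathcal W\subsetneq\mathcal V$ and no lattice variety $\mathcal U$ satisfies $\mathcal W\subsetneq\mathcal U\subsetneq\mathcal V$. Let $\boldsymbol C(\mathcal W)$ be the family of all varieties that cover $\mathcal W$. A family $\{\mathcal V_i\mid i\in I\}$ *strongly covers* $\mathcal W$ if every $\mathcal V_i$ covers $\mathcal W$ and every variety properly containing $\mathcal W$ contains some $\mathcal V_i$.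

The question, posed in "Covering Relations Among Lattice Varieties", is whether $\boldsymbol C(\mathcal W)$ always strongly covers $\mathcal W$. Equivalently: if you stand at $\mathcal W$ and look at any strictly larger variety $\mathcal U$, is there always a first step from $\mathcal W$ towards $\mathcal U$?

At the bottom the answer is yes. Every nontrivial lattice contains the two-element chain $\mathbf 2$, and $\mathbf V(\mathbf 2)$ is the variety of distributive lattices. So every variety properly containing the trivial one contains $\mathbf V(\mathbf 2)$, and $\mathbf V(\mathbf 2)$ is the unique cover of the trivial variety. One level up, recall that a non-distributive lattice contains the diamond $M_3$ (bottom, top, three atoms) or the pentagon $N_5$. So every variety properly containing $\mathbf V(\mathbf 2)$ contains $\mathbf V(M_3)$ or $\mathbf V(N_5)$. That these two really cover $\mathbf V(\mathbf 2)$ will be checked in Section 3. In general the answer is no.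

Put
$$\mathcal W=\mathbf V(L(\mathbb R^3)),\qquad \mathcal V=\mathbf V(L(\mathbb C^3)),\qquad \mathcal U_n=\mathcal W\vee\mathbf V(L(F_{2^n}^3))\quad(n\ge0).$$

**Theorem 1.** $\mathcal W\subsetneq\mathcal V$, and no variety $\mathcal U\subseteq\mathcal V$ covers $\mathcal W$. More precisely, $\mathcal V\supseteq\mathcal U_0\supsetneq\mathcal U_1\supsetneq\cdots\supsetneq\mathcal W$, $\bigcap_n\mathcal U_n=\mathcal W$, and every variety $\mathcal U$ with $\mathcal W\subsetneq\mathcal U\subseteq\mathcal V$ contains some $\mathcal U_n$. In particular $\boldsymbol C(\mathcal W)$ does not strongly cover $\mathcal W$.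

**Theorem 2.** For every lattice variety $\mathcal D$ with $L(\mathbb Q^3)\notin\mathcal D$ we have $\mathcal W\vee\mathcal D\subsetneq\mathcal V\vee\mathcal D$, and no subvariety of $\mathcal V\vee\mathcal D$ covers $\mathcal W\vee\mathcal D$. There are exactly $2^{\aleph_0}$ lattice varieties $\mathcal W'$ such that $\boldsymbol C(\mathcal W')$ does not strongly cover $\mathcal W'$.

**Theorem 3.** Let $\mathcal W'\subsetneq\mathcal U$ be lattice varieties.

(a) If $\mathcal W'$ is defined within $\mathcal U$ by finitely many identities, then $\mathcal U$ contains a cover of $\mathcal W'$.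

(b) If $\mathcal U$ contains a finite lattice not in $\mathcal W'$, then $\mathcal U$ contains a cover of $\mathcal W'$.

Hence every $\mathcal W'$ other than the variety of all lattices has at least one cover, and $\mathcal W$ of Theorem 1 is not finitely based, even relative to $\mathcal V$.

We begin with Theorem 3, because it shows where a counterexample has to be sought.

## 3. Zorn's lemma, finite lattices, and what they leave open

The first thing to try is Zorn's lemma. Given $\mathcal W'\subsetneq\mathcal U$, consider the set
$$Z=\{\mathcal X:\mathcal W'\subsetneq\mathcal X\subseteq\mathcal U\}.$$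
A minimal element of $Z$ is the same thing as a cover of $\mathcal W'$ inside $\mathcal U$. The natural lower bound of a chain $\mathcal C\subseteq Z$ is $\bigcap\mathcal C$, which is a variety. The argument stops at exactly one point: $\bigcap\mathcal C$ may be equal to $\mathcal W'$, and then it is not in $Z$. Part (a) is a case where this cannot happen.

**Proof of Theorem 3(a).** Let $\mathcal C$ be a nonempty chain in $Z$, and write $\mathrm{Th}(\mathcal X)$ for the set of identities true in $\mathcal X$. The sets $\mathrm{Th}(\mathcal X)$, $\mathcal X\in\mathcal C$, form a chain. Their union is closed under equational deduction, since a deduction uses only finitely many premises and these all lie in one $\mathrm{Th}(\mathcal X)$. As $\bigcap\mathcal C$ is the class of models of this union, the union equals $\mathrm{Th}(\bigcap\mathcal C)$. Suppose $\bigcap\mathcal C=\mathcal W'$. Then each of the finitely many identities that define $\mathcal W'$ within $\mathcal U$ lies in some $\mathrm{Th}(\mathcal X)$; since $\mathcal C$ is a chain, all of them lie in a single one. That $\mathcal X\subseteq\mathcal U$ satisfies them all, so $\mathcal X\subseteq\mathcal W'$, contradicting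 $\mathcal X\in Z$. So $\bigcap\mathcal C\in Z$ is a lower bound of $\mathcal C$. Since $\mathcal U\in Z$, the set $Z$ is nonempty, and Zorn's lemma gives a minimal element of $Z$. $\square$

For part (b) and for everything later we need the structure theory of lattice varieties. A lattice with more than one element is *subdirectly irreducible* (SI) if among its congruences different from equality there is a least one. For example, a simple lattice is SI, while $\mathbf 2\times\mathbf 2$ is not: the kernels of its two projections meet in equality. Birkhoff's theorem says that a variety is generated by its SI members. Consequently, if $\mathcal W'\subsetneq\mathcal U$, there is an SI lattice in $\mathcal U\setminus\mathcal W'$. In the next statement $\mathbf H,\mathbf S,\mathbf P_u$ denote homomorphic images, sublattices and ultraproducts.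

**Fact 1 (Jónsson, Math. Scand. 21, 1967).** For a class $\mathcal K$ of lattices, every SI member of $\mathbf V(\mathcal K)$ lies in $\mathbf{HSP}_u(\mathcal K)$. Moreover:

1. SI members of $\mathcal X\vee\mathcal Y$ lie in $\mathcal X\cup\mathcal Y$.
2. The lattice of lattice varieties is distributive.
3. A finite lattice generates a variety with only finitely many subvarieties.

The three numbered statements follow from the first sentence. For item 1, in an ultraproduct of members of $\mathcal X\cup\mathcal Y$ the index set of the factors from $\mathcal X$, or that of the factors from $\mathcal Y$, belongs to the ultrafilter, so the ultraproduct is one of members of $\mathcal X$ alone or of $\mathcal Y$ alone; varieties are closed under $\mathbf P_u,\mathbf S,\mathbf H$. For item 2, an SI member of $\mathcal X\cap(\mathcal Y\vee\mathcal Z)$ lies in $\mathcal Y$ or $\mathcal Z$, hence in $\mathcal X\cap\mathcal Y$ or $\mathcal X\cap\mathcal Z$; by Birkhoff $\mathcal X\cap(\mathcal Y\vee\mathcal Z)\subseteq(\mathcal X\cap\mathcal Y)\vee(\mathcal X\cap\mathcal Z)$, and the other inclusion is trivial. For item 3, an ultrapower of a finite lattice $M$ is isomorphic to $M$, so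 the SI members of $\mathbf V(M)$ lie in $\mathbf{HS}(M)$. Up to isomorphism there are finitely many, and a subvariety is determined by which of them it contains.

Here is the promised example. The proper sublattices of $M_3$ and of $N_5$ have fewer than five elements and are distributive. $M_3$ is simple. $N_5$ is SI, and its quotient by the least nontrivial congruence, which collapses the two comparable middle elements, is $\mathbf 2\times\mathbf 2$. So $\mathbf 2$ and $M_3$ are the only SI members of $\mathbf V(M_3)$, and $\mathbf 2$ and $N_5$ are the only ones of $\mathbf V(N_5)$. Both varieties cover $\mathbf V(\mathbf 2)$, and $\boldsymbol C(\mathbf V(\mathbf 2))$ strongly covers $\mathbf V(\mathbf 2)$.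

**Proof of Theorem 3(b).** Let $M\in\mathcal U\setminus\mathcal W'$ be finite. Among the finitely many subvarieties of $\mathbf V(M)$ choose $\mathcal G$ minimal with $\mathcal G\not\subseteq\mathcal W'$. We claim that $\mathcal W'\vee\mathcal G$, which lies in $\mathcal U$, covers $\mathcal W'$. It properly contains $\mathcal W'$. Let $\mathcal W'\subsetneq\mathcal X\subseteq\mathcal W'\vee\mathcal G$. By distributivity
$$\mathcal X=\mathcal X\cap(\mathcal W'\vee\mathcal G)=(\mathcal X\cap\mathcal W')\vee(\mathcal X\cap\mathcal G)=\mathcal W'\vee(\mathcal X\cap\mathcal G).$$
So $\mathcal X\cap\mathcal G\not\subseteq\mathcal W'$, since otherwise $\mathcal X=\mathcal W'$. By minimality $\mathcal X\cap\mathcal G=\mathcal G$, and $\mathcal X=\mathcal W'\vee\mathcal G$. $\square$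

**Existence of at least one cover.** The variety of all lattices is generated by its finite members (Dean, 1956). So if $\mathcal W'$ is not the variety of all lattices, some finite lattice is not in $\mathcal W'$, and (b), applied with $\mathcal U$ the variety of all lattices, gives a cover of $\mathcal W'$.

So in a counterexample $\mathcal W'\subsetneq\mathcal U$ every finite lattice of $\mathcal U$ must already be in $\mathcal W'$, and $\mathcal W'$ must need infinitely many identities relative to $\mathcal U$. We need infinite SI lattices over which we have complete control. Subspace lattices of $3$-dimensional spaces over fields of characteristic $0$ provide them: the infinitely many conditions "$-1$ is not a sum of $s$ squares" that together say "formally real" will play the part of the identities.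

## 4. Subspace lattices and first-order properties of the field

We recall Łoś's theorem: a first-order sentence holds in an ultraproduct $\prod_iK_i/\mathcal F$ if and only if the set of $i$ for which it holds in $K_i$ belongs to $\mathcal F$. For each fixed $s$, "$-1$ is a sum of $s$ squares" is a first-order sentence; "formally real" is the conjunction of infinitely many sentences.

**Observation 1.** For fields $K_i$ and an ultrafilter $\mathcal F$, $\prod_iL(K_i^3)/\mathcal F\cong L\big((\prod_iK_i/\mathcal F)^3\big)$. If $K\equiv K'$ (elementary equivalence), then $L(K^3)\equiv L(K'^3)$.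

The purpose is to move ultraproducts from lattices to fields. Each subspace of $K^3$ is the row space of a unique $3\times3$ matrix in reduced row echelon form. For each set of pivot columns the form is described by requiring certain entries to be $0$ or $1$; with pivots in columns $1,3$ the matrix has rows $(1,*,0),(0,0,1),(0,0,0)$. The disjunction over the eight pivot sets is a formula $\rho(A)$ without parameters, the same for all $K$. Inclusion of the row space of $A$ in that of $B$ is the formula $\exists C\;(A=CB)$, again the same for all $K$. So the ordered set $L(K^3)$ is defined in $K$ by fixed formulas. A matrix over $\prod_iK_i/\mathcal F$ is the class of a family of matrices $(A_i)$; by Łoś it satisfies $\rho$ if and only if $A_i$ does for $\mathcal F$-almost all $i$, and inclusion is likewise decided $\mathcal F$-almost everywhere. This is an order isomorphism, hence a lattice isomorphism, between the two sides. For the second statement, join and meet are definable from the order, so every sentence about $L(K^3)$ translates into a sentence about $K$ by a rule not depending on $K$.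

**Observation 2.** If $E\subseteq K$ are fields, $u\mapsto Ku$ (the $K$-span) is a lattice embedding $L(E^3)\to L(K^3)$.

An $E$-basis of $u$ extends to an $E$-basis of $E^3$, which is a $K$-basis of $K^3$. So $\dim_KKu=\dim_Eu$ and $Ku\cap E^3=u$, and the map is injective. Joins are clearly preserved. As to meets, $K(u\cap w)\subseteq Ku\cap Kw$, and both sides have dimension $\dim u+\dim w-\dim(u+w)$.

**Observation 3.** $L(E^3)$ is simple, hence SI.

Let a congruence $\theta$ identify $u<v$. Choose an atom $a\le v$ with $a\wedge u=0$. Then $a=a\wedge v\mathrel\theta a\wedge u=0$. Let $b\ne a$ be another atom and take a third atom $c\le a\vee b$, which exists because a $2$-dimensional space has at least three $1$-dimensional subspaces. From $a\mathrel\theta0$ we get $a\vee c\mathrel\theta c$. Since $b\le a\vee b=a\vee c$, it follows that $b=b\wedge(a\vee c)\mathrel\theta b\wedge c=0$. So all atoms are $\theta$-related to $0$, and so is their join $1$.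

**Fact 2 (Artin–Schreier and Tarski).** Every formally real field embeds in a real closed field, and all real closed fields are elementarily equivalent to $\mathbb R$.

Consequently, if $F$ is formally real, it lies in a real closed field $R'$; then $L(F^3)$ embeds in $L(R'^3)$ by Observation 2, and $L(R'^3)\equiv L(\mathbb R^3)$ by Observation 1. Identities are first-order sentences and pass to sublattices, so
$$L(F^3)\in\mathcal W\quad\text{for every formally real field }F. \tag{2}$$

## 5. A quadrangle remembers a subfield

By Fact 1 and Observation 1, the SI members of $\mathbf V(L(K^3))$ are homomorphic images of sublattices of $L(K'^3)$, with $K'$ an ultrapower of $K$. So we must understand sublattices of $L(K^3)$. Elements of dimension $1$ and $2$ are called *points* and *lines*. For a sublattice $S$, let $P$ and $\Lambda$ be its sets of points and lines. Two distinct points of $P$ have their join in $\Lambda$, and two distinct lines of $\Lambda$ have their meet in $P$.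

A *quadrangle* is a set of four points, no three collinear. Three non-collinear points would not be enough to see the field: over any $K$ they generate the eight-element Boolean lattice. A fourth point changes everything.

**Lemma 1.** If a sublattice $S\le L(K^3)$ contains a quadrangle, then $S\cong L(E^3)$ for some subfield $E\subseteq K$.

**Step 1: coordinates.** We arrange that the quadrangle is standard. Two of its points meet in $0$ and three of them have join $1$, so $0,1\in S$. A linear automorphism of $K^3$ moves the quadrangle to
$$X=[1{:}0{:}0],\quad Y=[0{:}1{:}0],\quad O=[0{:}0{:}1],\quad [1{:}1{:}1].$$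
Write $(x,y)$ for the affine point $[x{:}y{:}1]$. The axes $OX$ ($y=0$) and $OY$ ($x=0$), the line at infinity $XY$, and the line $y=x$ through $O$ and $(1,1)$ are in $\Lambda$. So is the vertical line through any affine point of $P$ (join with $Y$), and the horizontal one (join with $X$).

**Step 2: the set $E$ describes $P$.** Let $E=\{x\in K:(x,0)\in P\}$. Going along a vertical line to $y=x$ or back, and then along a horizontal line to $OY$ or back, we get $(x,0)\in P\iff(x,x)\in P\iff(0,x)\in P$. Hence
$$(x,y)\in P\iff x,y\in E. \tag{3}$$
Indeed, if $x,y\in E$, then $(x,y)$ is the meet of the vertical line through $(x,0)$ and the horizontal line through $(0,y)$. If $(x,y)\in P$, its vertical and horizontal lines meet the axes in $(x,0)$ and $(0,y)$. Since $O,(1,1)\in P$, we have $0,1\in E$, so the lines $x=1$ and $y=1$ are in $\Lambda$. Joining with $O$ and meeting with $x=1$ or with $XY$ gives $[1{:}m{:}0]\in P\iff(1,m)\in P\iff m\in E$.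

**Step 3: $E$ is a subfield.** Let $a,b,m\in E$. All lines below are in $\Lambda$, so their meets are in $P$, and (3) applies.

* The line through $(0,b)$ and $[1{:}1{:}0]$ is $y=x+b$. It meets $x=a$ in $(a,a+b)$, so $a+b\in E$.
* The line through $(a,0)$ and $[1{:}1{:}0]$ is $y=x-a$. It meets $x=0$ in $(0,-a)$, so $-a\in E$.
* The line through $O$ and $[1{:}m{:}0]$ is $y=mx$. It meets $x=a$ in $(a,ma)$, so $ma\in E$.
* If $a\ne0$, the line $y=ax$ through $O$ and $[1{:}a{:}0]$ meets $y=1$ in $(a^{-1},1)$, so $a^{-1}\in E$.

So $E$ is a subfield. Every point of $L(K^3)$ is affine, or of the form $[1{:}m{:}0]$, or equal to $Y$. Hence $P$ is exactly the set of points $\langle v\rangle$ with $0\ne v\in E^3$.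

**Step 4: the lines.** We show that each $m\in\Lambda$ contains two points of $P$. If $m$ is one of $OX,OY,XY$, this is clear. Otherwise $m$ meets these three lines in points of $P$, and these are not all equal because the three lines are not concurrent. So $\Lambda$ is the set of joins of two distinct points of $P$, and $S=\{0,1\}\cup P\cup\Lambda$ is the image of $L(E^3)$ under the embedding $u\mapsto Ku$. $\square$

**Fact 3 (fundamental theorem of projective geometry).** $L(F^3)\cong L(E^3)$ implies $F\cong E$.

**Lemma 2.** Let $\mathcal K$ be a class of fields. If $L(F^3)\in\mathbf V(\{L(K^3):K\in\mathcal K\})$, then $F$ embeds in an ultraproduct of members of $\mathcal K$. Conversely, if $F$ embeds in such an ultraproduct, then $L(F^3)$ is in this variety.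

This is the dictionary: membership of one plane in the variety of others becomes embeddability of fields up to ultraproducts. The converse part is Observations 1 and 2. For the direct part, $L(F^3)$ is SI, so by Fact 1 and Observation 1 there are an ultraproduct $K$ of members of $\mathcal K$, a sublattice $S\le L(K^3)$ and a surjective homomorphism $\varphi:S\to L(F^3)$.

**Step 1: $\varphi$ is injective.** Suppose not. If $\varphi(a)=\varphi(b)$ with $a\ne b$, then $x=a\wedge b<y=a\vee b$ have the same image. Take a maximal chain of $S$ through $x$ and $y$. It runs from the least to the greatest element of $S$, and its length (number of steps) is at most $3$, as dimensions increase along it. Let $u\prec v$ be a step of it, that is, $v$ covers $u$ in $S$. Then $\varphi(u)=\varphi(v)$ or $\varphi(v)$ covers $\varphi(u)$. For if $\varphi(u)<\varphi(z)<\varphi(v)$ with $z\in S$, then $z'=(z\vee u)\wedge v$ lies in $[u,v]$ and $\varphi(z')=(\varphi(z)\vee\varphi(u))\wedge\varphi(v)=\varphi(z)$ is neither $\varphi(u)$ nor $\varphi(v)$; so $u<z'<v$, a contradiction. Hence the image of the chain is a maximal chain of $L(F^3)$. At least one step, between $x$ and $y$, has collapsed,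 so its length is less than $3$. But all maximal chains of $L(F^3)$ have length $3$, a contradiction.

**Step 2: $S$ contains a quadrangle.** We have $S\cong L(F^3)$, so every element of $S$ lies on a chain of four elements of $S$, whose dimensions must be $0,1,2,3$. So $S$ contains $0$ and $1$ of $L(K^3)$, and its atoms are points. $L(F^3)$ has four atoms any three of which have join $1$, namely those spanned by $(1,0,0),(0,1,0),(0,0,1),(1,1,1)$. The corresponding four points of $S$ form a quadrangle.

**Step 3: conclusion.** By Lemma 1, $L(F^3)\cong S\cong L(E^3)$ with $E\subseteq K$. By Fact 3, $F\cong E$, so $F$ embeds in $K$. $\square$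

**Consequence (i).** $L(F^3)\in\mathcal W$ if and only if $F$ is formally real. If $L(F^3)\in\mathcal W$, then $F$ embeds in an ultrapower of $\mathbb R$, which by Łoś is formally real. The converse is (2).

**Consequence (ii).** If $-1$ is not a sum of $s$ squares in $K$, but is a sum of $s$ squares in $F$, then $L(F^3)\notin\mathbf V(L(K^3))$. For by Łoś $-1$ is not a sum of $s$ squares in any ultrapower of $K$, so $F$ does not embed in one.

**The first two rungs of the staircase.** Is $\mathcal V$ itself a cover of $\mathcal W$? No. By (i), $L(\mathbb Q(i)^3)\notin\mathcal W$, so $\mathcal W\subsetneq\mathcal U_0=\mathcal W\vee\mathbf V(L(\mathbb Q(i)^3))\subseteq\mathcal V$. The lattice $L(\mathbb C^3)$ is SI and is not in $\mathcal W$. It is not in $\mathbf V(L(\mathbb Q(i)^3))$ either, because $2$ is not a square in $\mathbb Q(i)$, hence not in an ultrapower of it. So $L(\mathbb C^3)\notin\mathcal U_0$ by Fact 1, and $\mathcal U_0\subsetneq\mathcal V$. Is $\mathcal U_0$ a cover? By our hand computation $F_2$ has level $2$, so $L(\mathbb Q(i)^3)\notin\mathbf V(L(F_2^3))$ by (ii) with $s=1$. To place $\mathcal U_1$ strictly between $\mathcal W$ and $\mathcal U_0$ we still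 need $L(F_2^3)\in\mathbf V(L(\mathbb Q(i)^3))$, and that is an instance of Lemma 4.

## 6. Sublattices without a quadrangle lie in $\mathbf V(L(\mathbb R^3))$

A proof that $\mathcal W$ has no cover inside $\mathcal V$ must deal with every SI lattice of $\mathcal V$, not only with planes. The next lemma says that outside $\mathcal W$ there is nothing but planes.

**Lemma 3.** If $L\in\mathcal V\setminus\mathcal W$ is SI, then $L\cong L(E^3)$ for some field $E$ of characteristic $0$ that is not formally real.

By Fact 1 and Observation 1, $L$ is a homomorphic image of some $S\le L(K^3)$, where $K$ is an ultrapower of $\mathbb C$.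

**Step 1: the case with a quadrangle.** If $S$ contains a quadrangle, then $S\cong L(E^3)$ with $E\subseteq K$ by Lemma 1. This lattice is simple and $L$ has more than one element, so $L\cong L(E^3)$. The characteristic of $E$ is $0$, and $E$ is not formally real by (2), because $L\notin\mathcal W$.

Now suppose that $S$ contains no quadrangle. We shall show $S\in\mathcal W$; then $L\in\mathcal W$, a contradiction. We may add $0$ and $1$ to $S$: the result is a sublattice with the same points and lines.

**Step 2: two model lattices.** For a point $p$ on a line $\ell$, let $T_A(p,\ell)$ consist of $0,1$, all points on $\ell$, and all lines through $p$. For a point $c$ not on a line $\ell$, let $T_B(c,\ell)$ consist of $0,1,c,\ell$, all points on $\ell$, and all lines through $c$. Both are sublattices of $L(K^3)$. A point and a line are either comparable or have meet $0$ and join $1$, so only pairs of points and pairs of lines need checking. In $T_A$, two points on $\ell$ have join $\ell$, and two lines through $p$ meet in $p$. In $T_B$, two points on $\ell$ have join $\ell$, the join of $c$ and a point is a line through $c$, two lines through $c$ meet in $c$, and a line through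 $c$ meets $\ell$ in a point on $\ell$.

**Step 3: $S$ lies in some $T_A(p,\ell)$ or $T_B(c,\ell)$.** We distinguish cases according to $P$.

*Case $P=\emptyset$.* Two distinct lines of $\Lambda$ would meet in a point of $P$, so $|\Lambda|\le1$, and $S\subseteq T_A(p,\ell)$ for a suitable $p\in\ell$.

*Case $P=\{p\}$.* If $|\Lambda|\ge2$, any two lines of $\Lambda$ meet in $p$, so all of them pass through $p$, and $S\subseteq T_A(p,\ell)$ with any $\ell\in\Lambda$. If $\Lambda=\{\ell\}$, then $S\subseteq T_A(p,\ell)$ or $S\subseteq T_B(p,\ell)$ according as $p\in\ell$ or not. If $\Lambda=\emptyset$, take any $\ell$ through $p$ and use $T_A$.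

*Case $|P|\ge2$ and all points of $P$ lie on a line $\ell$.* Then $\ell\in\Lambda$. If $m\ne m'$ are lines in $\Lambda\setminus\{\ell\}$, then $m\wedge m'\in P$ lies on $\ell$, so $m\wedge\ell=m\wedge m'=m'\wedge\ell$. Hence all lines in $\Lambda\setminus\{\ell\}$ pass through a common point $p$ of $\ell$ (any point of $\ell$ will do if there are no such lines), and $S\subseteq T_A(p,\ell)$.

*Case $P$ contains non-collinear points $a,b,c$.* Every further point of $P$ lies on a side of the triangle $abc$, since otherwise it would form a quadrangle with $a,b,c$. Further points do not lie on two different sides. Suppose, say, $d\in ab$ and $e\in ac$ with $d\ne a,b$ and $e\ne a,c$. Then $b,c,d,e$ is a quadrangle: the line $bd=ab$ contains neither $c$ nor $e$, and the line $ce=ac$ contains neither $b$ nor $d$, because $ab$ and $ac$ meet only in $a$. This rules out each of the four triples. So, after renaming, all points of $P$ except $c$ lie on $\ell=ab$.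

We show that every $m\in\Lambda\setminus\{\ell\}$ passes through $c$. Put $x=m\wedge\ell\in P$ and suppose $c\notin m$. Choose $y\in\{a,b\}$ with $y\ne x$. The lines $m$ and $c\vee y$ are distinct, so $q=m\wedge(c\vee y)\in P$. It is not $c$, as $c\notin m$. It is not on $\ell$ either: otherwise $q=\ell\wedge(c\vee y)=y$, so $m$ contains $x$ and $y$ and $m=\ell$. This contradicts the description of $P$. Hence $S\subseteq T_B(c,\ell)$.

**Step 4: the models lie in $\mathcal W$.** The isomorphism types of $T_A$ and $T_B$ depend only on the cardinal $|K|$. In $T_A(p,\ell)$ the comparabilities among points and lines are: every point is below $\ell$, and $p$ is below every line. So $T_A$ is determined by the number $|K|$ of points $\ne p$ on $\ell$ and the number $|K|$ of lines $\ne\ell$ through $p$. In $T_B(c,\ell)$ the lines through $c$ are the $c\vee x$ with $x$ a point on $\ell$, and the comparabilities are $x<\ell$, $x<c\vee x$ and $c<c\vee x$. So $T_B$ is determined by the number $|K|+1$ of points on $\ell$. Let $F$ be a purely transcendental extension of $\mathbb Q$ with $|F|=|K|$. It is formally real. The lattices $T_A(p,\ell)$ and $T_B(c,\ell)$ over $K$ are isomorphic to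 those over $F$, which are sublattices of $L(F^3)\in\mathcal W$. So $S\in\mathcal W$. $\square$

## 7. A reflection produces a generic point of the quadric

Now we prove the property of $F_t$ announced in Section 1. Let $a\in E^t$ satisfy $\sum a_i^2=-1$. The obvious move is to send $x_i\mapsto a_i$. This is a homomorphism $A_t\to E$, but it need not be injective, so it does not extend to $F_t$. For $E=\mathbb Q(i)$, $t=2$ and $a=(i,0)$ it kills $x_2$; and no choice of $a$ can help, since $F_2$ has transcendence degree $1$ over $\mathbb Q$ while $\mathbb Q(i)$ is algebraic. Two things are missing: room for transcendental elements, which an ultrapower of $E$ provides, and a point of the quadric $\sum x_i^2=-1$ that is as transcendental as possible. The point $a$ supplies such a point: reflect it in the hyperplane orthogonal to an indeterminate vector. For $t=2$ and $a=(i,0)$ the formula below reads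
$$b=\Big(i\,\frac{y_2^2-y_1^2}{y_1^2+y_2^2},\ -i\,\frac{2y_1y_2}{y_1^2+y_2^2}\Big),$$
which is $i$ times the rational parametrization of the circle.

**Lemma 4.** If $E$ has characteristic $0$ and $-1$ is a sum of $t$ squares in $E$, then $F_t$ embeds in an ultrapower of $E$. Hence $L(F_t^3)\in\mathbf V(L(E^3))$.

**Step 1: the point $b$.** Write $v\cdot w=\sum v_iw_i$, and let $a\in E^t$ with $a\cdot a=-1$. Let $y=(y_1,\dots,y_t)$ be independent indeterminates over $E$; then $y\cdot y=\sum y_i^2\ne0$ in $E(y)$. Put
$$b=a-\frac{2(a\cdot y)}{y\cdot y}\,y\in E(y)^t. \tag{4}$$
Then
$$b\cdot b=a\cdot a-\frac{4(a\cdot y)^2}{y\cdot y}+\frac{4(a\cdot y)^2}{(y\cdot y)^2}\,(y\cdot y)=a\cdot a=-1,$$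
so $x_i\mapsto b_i$ defines a homomorphism $\psi:A_t\to E(y)$.

**Step 2: $b$ has transcendence degree at least $t-1$ over $\mathbb Q$.** Since $a\cdot a=-1$, we have $a\ne0$, so $a\cdot y\ne0$. By (4), $b_i-a_i$ is $y_i$ times a nonzero factor that does not depend on $i$. So
$$\frac{y_i}{y_1}=\frac{b_i-a_i}{b_1-a_1}\in E(b)\qquad(i=2,\dots,t).$$
These $t-1$ elements are algebraically independent over $E$, so $\operatorname{trdeg}_EE(b)\ge t-1$. Hence some $t-1$ of the $b_i$ are algebraically independent over $E$, and a fortiori over $\mathbb Q$. So $\operatorname{trdeg}_{\mathbb Q}\mathbb Q(b)\ge t-1$.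

**Step 3: $\psi$ is injective.** Suppose $\psi(f)=0$ with $0\ne f\in A_t$. By (1), $N(f)$ is a nonzero element of $R_t$ and a multiple of $f$, so $\psi(N(f))=0$. If $t=1$, then $N(f)$ is a nonzero rational number, and this is absurd. If $t\ge2$, it says that $b_1,\dots,b_{t-1}$ are algebraically dependent over $\mathbb Q$. Since $b_t$ is algebraic over $\mathbb Q(b_1,\dots,b_{t-1})$, we get $\operatorname{trdeg}_{\mathbb Q}\mathbb Q(b)\le t-2$, contradicting Step 2. So $\psi$ is injective and extends to an embedding $F_t\to E(y)$.

**Step 4: $E(y)$ embeds in an ultrapower of $E$.** For $0\ne f\in E[y]$ let $D_f=\{c\in E^t:f(c)\ne0\}$. As $E$ is infinite, $D_f\ne\emptyset$; and $D_f\cap D_g=D_{fg}$. So these sets have the finite intersection property, and there is an ultrafilter $\mathcal F$ on $E^t$ containing all of them. Map $g/h\in E(y)$ to the class of the function $c\mapsto g(c)/h(c)$, with value $0$ where $h(c)=0$. If $g/h=g'/h'$, the two functions agree on $D_{hh'}\in\mathcal F$, so the map is well defined. Sums and products are respected on the same kind of sets. A homomorphism of fields is injective, so this is an embedding of $E(y)$ in $E^{E^t}/\mathcal F$.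

Steps 3 and 4 together embed $F_t$ in an ultrapower of $E$. The last statement is the converse part of Lemma 2. $\square$

As a check on the example of Section 1: in $F_3$, $-1$ is a sum of two squares, and in $F_2$ it is (adding a zero) a sum of three. So Lemma 4 gives $\mathbf V(L(F_2^3))=\mathbf V(L(F_3^3))$, and the step from $t=2$ to $t=3$ would not go down. To know that the steps from $2^n$ to $2^{n+1}$ do go down we need a theorem about sums of squares.

**Fact 4 (Pfister, J. London Math. Soc. 40, 1965; see also Lam, *Introduction to Quadratic Forms over Fields*, Ch. XI §2).** For every $n$ there is a field of characteristic $0$ of level $2^n$, for instance $\mathbb R(x_1,\dots,x_{2^n})\big(\sqrt{-(x_1^2+\dots+x_{2^n}^2)}\big)$.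

**Lemma 5.** $F_{2^n}$ has level exactly $2^n$.

In $F_{2^n}$ we have $-1=\sum x_i^2$ with $2^n$ terms, so the level is at most $2^n$. By Fact 4 choose a field $G$ of characteristic $0$ and level $2^n$. By Lemma 4, $F_{2^n}$ embeds in an ultrapower of $G$, in which, by Łoś, $-1$ is not a sum of fewer than $2^n$ squares. So it is not one in $F_{2^n}$ either. $\square$

The point is that $F_{2^n}$ is generic: if any field of characteristic $0$ has level $2^n$, then $F_{2^n}$ has it.

## 8. The descending staircase over $\mathbf V(L(\mathbb R^3))$

We prove Theorem 1.

**Step 1: the frame.** $L(\mathbb R^3)$ embeds in $L(\mathbb C^3)$ by Observation 2, so $\mathcal W\subseteq\mathcal V$. By consequence (i), $L(\mathbb C^3)\notin\mathcal W$, so $\mathcal W\subsetneq\mathcal V$. In $\mathbb C$, $-1$ is a sum of $t$ squares for every $t\ge1$ (add zeros), so Lemma 4 with $E=\mathbb C$ gives $L(F_{2^n}^3)\in\mathcal V$. Hence $\mathcal U_n\subseteq\mathcal V$ for all $n$.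

**Step 2: the chain is strictly decreasing and stays above $\mathcal W$.** In $F_{2^n}$, $-1$ is a sum of $2^n$ squares, hence of $2^{n+1}$ squares. By Lemma 4, $L(F_{2^{n+1}}^3)\in\mathbf V(L(F_{2^n}^3))$, and so $\mathcal U_{n+1}\subseteq\mathcal U_n$. The lattice $L(F_{2^n}^3)$ is SI. It is not in $\mathcal W$ by (i). By Lemma 5, $-1$ is not a sum of $2^n$ squares in $F_{2^{n+1}}$, so (ii) with $s=2^n$ gives $L(F_{2^n}^3)\notin\mathbf V(L(F_{2^{n+1}}^3))$. By Fact 1, item 1, an SI lattice that lies in neither of two varieties does not lie in their join, so
$$L(F_{2^n}^3)\notin\mathcal U_{n+1}. \tag{5}$$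
Thus $\mathcal U_n\supsetneq\mathcal U_{n+1}$, and $\mathcal U_{n+1}\supsetneq\mathcal W$ because $L(F_{2^{n+1}}^3)\notin\mathcal W$.

**Step 3: every variety above $\mathcal W$ inside $\mathcal V$ contains some $\mathcal U_n$.** Let $\mathcal W\subsetneq\mathcal U\subseteq\mathcal V$. By Birkhoff's theorem there is an SI lattice $L\in\mathcal U\setminus\mathcal W$. By Lemma 3, $L\cong L(E^3)$ with $E$ of characteristic $0$ and not formally real. So $-1$ is a sum of squares in $E$, and, adding zeros, a sum of $2^n$ squares for some $n$. By Lemma 4, $L(F_{2^n}^3)\in\mathbf V(L(E^3))\subseteq\mathcal U$. As also $\mathcal W\subseteq\mathcal U$, we get $\mathcal U_n\subseteq\mathcal U$.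

**Step 4: no covers.** For such $\mathcal U$ we now have $\mathcal W\subsetneq\mathcal U_{n+1}\subsetneq\mathcal U_n\subseteq\mathcal U$, so $\mathcal U$ does not cover $\mathcal W$. Thus $\mathcal V$ properly contains $\mathcal W$ and contains no cover of $\mathcal W$, and $\boldsymbol C(\mathcal W)$ does not strongly cover $\mathcal W$.

**Step 5: the intersection.** Suppose $\bigcap_k\mathcal U_k\ne\mathcal W$. By Step 3 applied to $\bigcap_k\mathcal U_k$, there is an $n$ with $\mathcal U_n\subseteq\bigcap_k\mathcal U_k\subseteq\mathcal U_{n+1}$, contradicting Step 2. So $\bigcap_k\mathcal U_k=\mathcal W$. $\blacksquare$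

The chain $\mathcal U_0\supsetneq\mathcal U_1\supsetneq\cdots$ is exactly the obstruction met in Section 3: a chain in $Z$ whose intersection drops to $\mathcal W$.

**End of the proof of Theorem 3.** If $\mathcal W$ were defined within $\mathcal V$ by finitely many identities, then $\mathcal V$ would contain a cover of $\mathcal W$ by (a), contradicting Theorem 1. So $\mathcal W$ is not finitely based relative to $\mathcal V$. In particular it is not finitely based, since a finite basis would also define it within $\mathcal V$. $\blacksquare$

## 9. Joining a variety that misses $L(\mathbb Q^3)$: continuum many examples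

We prove Theorem 2. Let $\mathcal D$ be a lattice variety with $L(\mathbb Q^3)\notin\mathcal D$. If $F$ has characteristic $0$, then $L(\mathbb Q^3)$ embeds in $L(F^3)$ by Observation 2, so
$$L(F^3)\notin\mathcal D\quad\text{for every field }F\text{ of characteristic }0. \tag{6}$$
So joining $\mathcal D$ does not interfere with the staircase.

**Step 1: $\mathcal W\vee\mathcal D\subsetneq\mathcal V\vee\mathcal D$.** The SI lattice $L(\mathbb C^3)$ is not in $\mathcal W$ by (i) and not in $\mathcal D$ by (6), hence not in $\mathcal W\vee\mathcal D$ by Fact 1.

**Step 2: no subvariety of $\mathcal V\vee\mathcal D$ covers $\mathcal W\vee\mathcal D$.** Let $\mathcal W\vee\mathcal D\subsetneq\mathcal U\subseteq\mathcal V\vee\mathcal D$, and take an SI lattice $L\in\mathcal U\setminus(\mathcal W\vee\mathcal D)$. By Fact 1, $L\in\mathcal V\cup\mathcal D$. As $L$ is in neither $\mathcal D$ nor $\mathcal W$, we have $L\in\mathcal V\setminus\mathcal W$. By Lemma 3, $L\cong L(E^3)$ with $E$ of characteristic $0$ and not formally real, and as in Step 3 of Section 8 there is an $n$ with $L(F_{2^n}^3)\in\mathcal U$. Since $\mathcal W\vee\mathcal D\subseteq\mathcal U$, this gives $\mathcal U_n\vee\mathcal D\subseteq\mathcal U$.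 Now we use Fact 1 twice more.

* $L(F_{2^n}^3)\notin\mathcal U_{n+1}\vee\mathcal D$, since it is not in $\mathcal U_{n+1}$ by (5) and not in $\mathcal D$ by (6).
* $L(F_{2^{n+1}}^3)\notin\mathcal W\vee\mathcal D$, since it is not in $\mathcal W$ by (i) and not in $\mathcal D$ by (6).

Therefore $\mathcal W\vee\mathcal D\subsetneq\mathcal U_{n+1}\vee\mathcal D\subsetneq\mathcal U_n\vee\mathcal D\subseteq\mathcal U$, and $\mathcal U$ does not cover $\mathcal W\vee\mathcal D$. By Step 1, $\mathcal V\vee\mathcal D$ is a variety properly containing $\mathcal W\vee\mathcal D$ without a cover of it inside, so $\boldsymbol C(\mathcal W\vee\mathcal D)$ does not strongly cover $\mathcal W\vee\mathcal D$.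

**Step 3: the upper bound $2^{\aleph_0}$.** There are countably many lattice identities (up to renaming variables), and a variety is given by a set of identities. So there are at most $2^{\aleph_0}$ lattice varieties.

**Step 4: admissible varieties $\mathcal D_X$.** To reach this bound we vary $\mathcal D$ in characteristic $2$. For a nonempty set $X$ of primes let
$$\mathcal D_X=\mathbf V(\{L(\mathbb F_{2^l}^3):l\in X\}).$$
By Lemma 2, if $L(F^3)\in\mathcal D_X$, then $F$ embeds in an ultraproduct of the fields $\mathbb F_{2^l}$, $l\in X$, so $F$ has characteristic $2$. Thus $L(\mathbb Q^3)\notin\mathcal D_X$, and Step 2 applies to $\mathcal D_X$.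

**Step 5: $\mathcal W\vee\mathcal D_X$ determines $X$.** Let $k$ be a prime. If $k\in X$, then $L(\mathbb F_{2^k}^3)\in\mathcal D_X$ by definition. Suppose $k\notin X$, and fix an irreducible polynomial $g$ of degree $k$ over $\mathbb F_2$. A root of $g$ in $\mathbb F_{2^l}$ would generate a subfield $\mathbb F_{2^k}$, forcing $k\mid l$, which is false for the primes $l\in X$. So no $\mathbb F_{2^l}$ with $l\in X$ contains a root of $g$, and by Łoś no ultraproduct of them does. But $\mathbb F_{2^k}$ contains one, so it does not embed in such an ultraproduct, and $L(\mathbb F_{2^k}^3)\notin\mathcal D_X$ by Lemma 2. Hence $L(\mathbb F_{2^k}^3)\in\mathcal D_X\iff k\in X$. Moreover $L(\mathbb F_{2^k}^3)\notin\mathcal W$ by (i), because $\mathbb F_{2^k}$ is not formally real. Since this lattice is SI, Fact 1 gives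
$$L(\mathbb F_{2^k}^3)\in\mathcal W\vee\mathcal D_X\iff k\in X .$$

So the $2^{\aleph_0}$ varieties $\mathcal W\vee\mathcal D_X$, for $X$ a nonempty set of primes, are pairwise distinct, and by Step 2 none of them is strongly covered by the family of its covers. With Step 3 the number of such varieties is exactly $2^{\aleph_0}$. $\blacksquare$
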